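\title{Weak* normal structure and common fixed points of left reversible semigroups}

\begin{abstract}
We prove that every dual Banach space with weak* normal structure has the weak* fixed point property for left reversible semigroups of nonexpansive maps. Weak* sequential compactness of the underlying set is not needed, and the orbit maps need only be weak* continuous. The asymptotic radius of an invariant set need not be weak* lower semicontinuous, so minimal weak* compact invariant sets are not suited to the problem. We replace them by minimal convex invariant sets that need not be closed but contain their own asymptotic limits. We also show that the set of common fixed points is a nonexpansive retract.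
\end{abstract}

\section{The problem and the answer}\label{sec:intro}

Let $C$ be a subset of a Banach space $(X,\|\cdot\|)$. A map $T\colon C\to C$ is \emph{nonexpansive} if $\|Tu-Tv\|\le\|u-v\|$ for all $u,v\in C$. We ask when a semigroup of such maps has a common fixed point on a weak* compact convex subset of a dual space. One hypothesis is needed on the semigroup and one on the geometry of the space.

A \emph{semitopological semigroup} is a semigroup $S$ with a Hausdorff topology in which the maps $s\mapsto as$ and $s\mapsto sa$ are continuous for each $a\in S$. It is \emph{left reversible} if any two nonempty closed right ideals intersect. Since $\overline{aS}$ is a closed right ideal, and every closed right ideal containing $a$ contains $\overline{aS}$, this means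
\[
\overline{aS}\cap\overline{bS}\neq\emptyset\qquad\text{for all }a,b\in S .
\]
A \emph{nonexpansive action} of $S$ on $C$ is a map $S\times C\to C$, $(s,u)\mapsto s(u)$, such that
\begin{enumerate}
\item[(i)] $(ts)(u)=t(s(u))$ for all $t,s\in S$ and $u\in C$;
\item[(ii)] for each $u\in C$ the \emph{orbit map} $s\mapsto s(u)$ is continuous;
\item[(iii)] for each $s\in S$ the map $u\mapsto s(u)$ is nonexpansive.
\end{enumerate}
A nonempty set $C$ has the \emph{fixed point property for left reversible semigroups} if for every left reversible semitopological semigroup $S$ and every nonexpansive action of $S$ on $C$ the set $\operatorname{Fix}(S)=\{u\in C: t(u)=u \text{ for all } t\in S\}$ is nonempty.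

Groups are left reversible because $aS=S$, and commutative semigroups are left reversible because $ab\in aS\cap bS$. In particular $\mathbb N=\{1,2,\dots\}$ under addition, acting by the powers $T^n$ of one nonexpansive map, is covered. The condition cannot be dropped. Let $S=\{a,b\}$ with the product $st=s$, so that $aS=\{a\}$ and $bS=\{b\}$. The constant maps $a(u)=0$ and $b(u)=1$ define a nonexpansive action on $[0,1]$ without a common fixed point. Left reversibility rules out such splitting: any two elements have a common continuation, at least in the limit, so it makes sense to go ``far out'' in $S$.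

Now let $X=Y^*$ be a dual space with a fixed predual $Y$, and let $w^*=\sigma(X,Y)$. The space $X$ has the \emph{weak* fixed point property ($w^*$-FPP) for left reversible semigroups} if every nonempty closed convex bounded set $C\subseteq X$ that is $w^*$-compact and $w^*$-sequentially compact has the fixed point property for left reversible semigroups. A point $x$ of a bounded set $W$ is \emph{nondiametral} if $\sup_{y\in W}\|x-y\|<\operatorname{diam}W$, and $X$ has \emph{weak* normal structure} if every $w^*$-compact convex set of positive diameter has a nondiametral point. A Hilbert space is an example: if $d=\operatorname{diam}W>0$ and $x,x'\in W$ satisfy $\|x-x'\|\ge d/2$, the parallelogram law gives $\|\frac{x+x'}2-y\|^2\le d^2-d^2/16$ for all $y\in W$. Example~\ref{ex:cstar} shows that without a condition of this kind even one isometry may have no fixed point. Weak normal structure and the weak fixed point property of an arbitrary Banach space are defined in the same way with weakly compact sets.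

It is known that weak* normal structure implies the weak* fixed point property for a single nonexpansive map, and, by results of Lim and of Holmes and Lau, that weak normal structure implies the weak fixed point property for left reversible semigroups. The problem, taken from \cite{AFA}, is whether the two statements can be combined: \emph{does every dual Banach space with weak* normal structure have the $w^*$-FPP for left reversible semigroups?} The answer is yes.

\begin{theorem}\label{thm:dual}
Let $X=Y^*$ have weak* normal structure and let $C\subseteq X$ be nonempty, bounded, convex and $w^*$-compact. Let a left reversible semitopological semigroup $S$ act on $C$ so that \textup{(i)} and \textup{(iii)} hold and the orbit maps are $w^*$-continuous. Then $\operatorname{Fix}(S)\neq\emptyset$. In particular $C$, whether $w^*$-sequentially compact or not, has the fixed point property for left reversible semigroups, and $X$ has the $w^*$-FPP for left reversible semigroups.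
\end{theorem}

The two known results make this the natural guess. To see why it does not follow at once, recall a proof for one map $T$. By Zorn's lemma there is a minimal nonempty $w^*$-compact convex set $K_0$ with $TK_0\subseteq K_0$. The set $\overline{\operatorname{co}}^{\,w^*}(TK_0)\subseteq K_0$ is again invariant, so it equals $K_0$. The function $R(x)=\sup_{y\in K_0}\|x-y\|$ is convex and $w^*$-lower semicontinuous, so the set $M$ where it attains its minimum $\rho$ on $K_0$ is nonempty, convex and $w^*$-compact. If $x\in M$, then $TK_0$ lies in the $w^*$-closed ball of radius $\rho$ about $Tx$, hence so does $K_0$, and $Tx\in M$. Thus $M=K_0$, the function $R$ is constant and equal to $\operatorname{diam}K_0$, and normal structure forces $K_0$ to be a point.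

For a semigroup, this argument shows only that $\overline{\operatorname{co}}^{\,w^*}(tK_0)$ is invariant under $t$, so minimality no longer identifies it with $K_0$. The substitute for $R$ is an \emph{asymptotic} radius, the infimum over $s\in S$ of the distance from $x$ to the farthest point of $sK_0$. It does not increase along the action and it is convex and norm continuous, so its sublevel sets are weakly closed. But an infimum of $w^*$-lower semicontinuous functions need not be $w^*$-lower semicontinuous, and the sublevel sets need not be $w^*$-closed (Example~\ref{ex:linfty}). This is the obstacle to copying Lim's argument.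

We therefore give up closedness. Section~\ref{sec:asymptotic} attaches to each invariant set a compact set of asymptotic limits, and Section~\ref{sec:orbit} shows on a single orbit what these limits remember about the radius. Section~\ref{sec:constant} finds a convex invariant set, not necessarily closed, on which an asymptotic radius is constant. Section~\ref{sec:sequence} turns a positive constant into a compact convex set with no nondiametral point.

\section{The general setting}\label{sec:setting}

The proof uses only a few properties of the weak* topology, and isolating them treats the weak and weak* cases together. All spaces are regarded as real; a complex space keeps its norm and its weak and weak* topologies when the scalars are restricted. For the rest of the paper we fix the following data.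

\begin{itemize}
\item $X$ is a Banach space and $\tau$ is a Hausdorff locally convex vector topology on $X$ in which the closed unit ball is closed. Then every closed ball $B(x,\rho)$ is convex and $\tau$-closed. The cases of interest are $\tau=w^*$ on $X=Y^*$ and the weak topology on any $X$.
\item $K\subseteq X$ is nonempty, norm bounded, convex and $\tau$-compact.
\item $S$ is a left reversible semitopological semigroup acting on $K$ so that (i) and (iii) hold and each orbit map $s\mapsto s(u)$ is continuous into $(K,\tau)$. If $\tau$ is coarser than the norm topology, norm continuity of the orbit maps implies this.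
\end{itemize}

The $\tau$-closed convex hull $\overline{\operatorname{co}}^{\,\tau}M$ of a set $M$ is the $\tau$-closure of its convex hull $\operatorname{co}M$. If $M\subseteq K$, it is a $\tau$-compact subset of $K$.

Let $\Gamma$ be the set of $\tau$-continuous linear functionals $e$ on $X$ with $|e(x)|\le\|x\|$ for all $x$. Then
\begin{equation}\label{eq:norming}
\|x\|=\sup_{e\in\Gamma}|e(x)|\qquad(x\in X).
\end{equation}
Indeed, let $0<r<\|x\|$. The Hahn--Banach theorem separates the point $x/r$ strictly from the $\tau$-closed convex set $B(0,1)$: there is a $\tau$-continuous $f$ with $f(x/r)>\sigma:=\sup_{B(0,1)}f$. Here $\sigma>0$, since otherwise $f=0$, and $|f|\le\sigma$ on the symmetric set $B(0,1)$. So $e=f/\sigma\in\Gamma$ and $e(x)>r$. For $\tau=w^*$ and real $Y$, the set $\Gamma$ is the unit ball of $Y$ and \eqref{eq:norming} is the definition of the norm.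

Normal structure is used in the following countable form.

\begin{definition}\label{def:N}
A sequence $(v_j)$ in $K$ is \emph{diametral} if $W=\overline{\operatorname{co}}^{\,\tau}\{v_j:j\ge1\}$ satisfies $\operatorname{diam}W>0$ and $\lim_j\|x-v_j\|=\operatorname{diam}W$ for every $x\in W$. The set $K$ satisfies \emph{condition \textup{(N)}} if it contains no diametral sequence.
\end{definition}

If $(v_j)$ is diametral, then every $x\in W$ has $\sup_{y\in W}\|x-y\|=\operatorname{diam}W$. Hence (N) holds whenever every $\tau$-compact convex $W\subseteq K$ of positive diameter has a nondiametral point. Condition (N) passes to nonempty $\tau$-compact convex subsets of $K$.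

\begin{theorem}\label{thm:main}
If $K$ satisfies \textup{(N)}, then $\operatorname{Fix}(S)\neq\emptyset$.
\end{theorem}

\begin{proof}[Proof of Theorem~\ref{thm:dual} from Theorem~\ref{thm:main}]
Take $\tau=w^*$ and $K=C$. The unit ball of $Y^*$ is $w^*$-closed, and weak* normal structure implies (N), so $\operatorname{Fix}(S)\ne\emptyset$. Norm continuous orbit maps are $w^*$-continuous, which gives the last two assertions.
\end{proof}

With $\tau$ the weak topology, Theorem~\ref{thm:main} contains the theorem of Lim and of Holmes and Lau. The next result, proved in Section~\ref{sec:complements}, shows what sequential compactness buys and describes the fixed point set. A subset $\mathcal F\subseteq K$ is a \emph{nonexpansive retract} of $K$ if there is a nonexpansive map $f\colon K\to\mathcal F$ with $f(x)=x$ for $x\in\mathcal F$.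

\begin{theorem}\label{thm:complements}
\begin{enumerate}
\item[(a)] Let $K$ also be $\tau$-sequentially compact. Then \textup{(N)} holds as soon as $K$ contains no $\tau$-convergent diametral sequence. So if $X=Y^*$ and $\tau=w^*$, it suffices that the sets $\overline{\operatorname{co}}^{\,\|\cdot\|}(\{v_j\}\cup\{q\})$, where $(v_j)$ is a sequence in $K$ with $v_j\to q$ weak*, have nondiametral points whenever their diameter is positive; these sets are norm separable, $w^*$-compact and convex.
\item[(b)] If $K$ satisfies \textup{(N)}, then $\operatorname{Fix}(S)$ is a nonexpansive retract of $K$.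
\end{enumerate}
\end{theorem}

\section{Asymptotic limits and asymptotic radius}\label{sec:asymptotic}

For $D\subseteq K$ and $s\in S$ let $sD=\{s(d):d\in D\}$. The set $D$ is \emph{invariant} if $sD\subseteq D$ for all $s\in S$. For $D$ nonempty and invariant, $s\in S$ and $y\in K$ put
\begin{align*}
H_s(D)&=\overline{\operatorname{co}}^{\,\tau}(sD), & L(D)&=\bigcap_{s\in S}H_s(D),\\
R_{s,D}(y)&=\sup_{d\in D}\|y-s(d)\|, & r_D(y)&=\inf_{s\in S}R_{s,D}(y).
\end{align*}
We call $L(D)$ the \emph{limit set} and $r_D$ the \emph{asymptotic radius} of $D$. For $S=\mathbb N$ the sets $T^nD$ decrease, so $H_n(D)$ and $R_{n,D}$ decrease and the infimum is a limit. The first lemma gives the same directedness in general. It is the only place where left reversibility and the continuity of orbit maps are used.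

\begin{lemma}\label{lem:directed}
For every finite nonempty $A\subseteq S$ there is $c\in S$ such that $cD\subseteq\overline{aD}^{\,\tau}$ for every $a\in A$ and every invariant $D\subseteq K$. Consequently $H_c(D)\subseteq H_a(D)$ and $R_{c,D}\le R_{a,D}$ for $a\in A$ and $D$ nonempty.
\end{lemma}

\begin{proof}
If $c\in\overline{aS}$ and $d\in D$, continuity of the orbit map of $d$ puts $c(d)$ in the $\tau$-closure of $\{(as)(d):s\in S\}$, and $(as)(d)=a(s(d))\in aD$ by invariance. So $cD\subseteq\overline{aD}^{\,\tau}$, and any $c\in\overline{aS}\cap\overline{bS}$ works for $A=\{a,b\}$, including the case $a=b$. If $c'$ works for $A$ and $c$ works for $\{c',b\}$, then $cD\subseteq\overline{c'D}^{\,\tau}\subseteq\overline{aD}^{\,\tau}$ for $a\in A$, so $c$ works for $A\cup\{b\}$. Finally, $H_a(D)$ and $B(y,R_{a,D}(y))$ are $\tau$-closed convex sets containing $aD$, so they contain $cD$ and $H_c(D)$.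
\end{proof}

\begin{lemma}\label{lem:basic}
Let $D\subseteq K$ be nonempty and invariant.
\begin{enumerate}
\item[(a)] $L(D)$ is nonempty, $\tau$-compact and convex, and $L(D)\subseteq L(D')$ if $D\subseteq D'$ and $D'$ is invariant.
\item[(b)] Given a finite set $A\subseteq S$, points $y_1,\dots,y_n\in K$ and $\varepsilon>0$, there is $c\in S$ with $H_c(D)\subseteq H_a(D)$ for $a\in A$ and $R_{c,D}(y_k)\le r_D(y_k)+\varepsilon$ for $k=1,\dots,n$.
\item[(c)] $r_D$ is convex.
\item[(d)] $r_D(t(y))\le r_D(y)$ for $t\in S$ and $y\in K$.
\item[(e)] $\|y-\lambda\|\le r_D(y)$ for $\lambda\in L(D)$ and $y\in K$.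
\end{enumerate}
\end{lemma}

\begin{proof}
(a) By Lemma~\ref{lem:directed}, any finitely many of the nonempty $\tau$-compact convex sets $H_s(D)$ contain a common $H_c(D)$, so their intersection is nonempty. Monotonicity holds because $H_s(D)\subseteq H_s(D')$.

(b) Choose $s_k$ with $R_{s_k,D}(y_k)\le r_D(y_k)+\varepsilon$ and apply Lemma~\ref{lem:directed} to $A\cup\{s_1,\dots,s_n\}$.

(c) Let $y,y'\in K$, $0\le\alpha\le1$, $\varepsilon>0$, and take $c$ from (b) for the points $y,y'$. The function $R_{c,D}$ is a supremum of convex functions, so
\[
r_D(\alpha y+(1-\alpha)y')\le \alpha R_{c,D}(y)+(1-\alpha)R_{c,D}(y')\le\alpha r_D(y)+(1-\alpha)r_D(y')+\varepsilon .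
\]

(d) Since $\|t(y)-(ts)(d)\|=\|t(y)-t(s(d))\|\le\|y-s(d)\|$, we have $r_D(t(y))\le R_{ts,D}(t(y))\le R_{s,D}(y)$ for every $s$.

(e) For every $s$ we have $\lambda\in H_s(D)\subseteq B(y,R_{s,D}(y))$.
\end{proof}

By (c) and (d), each sublevel set $\{y:r_D(y)\le\rho\}$ is convex and invariant. It is norm closed, since each $R_{s,D}$ and hence $r_D$ is $1$-Lipschitz. A norm closed convex set is weakly closed, so for the weak topology a minimal compact convex invariant set $K_0$ equals each of its nonempty sublevel sets, and $r_{K_0}$ is constant on $K_0$. Our aim is a substitute for this conclusion for general $\tau$.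

\section{One map and one orbit}\label{sec:orbit}

What does compactness of a sublevel set provide? In a minimality argument it guarantees that a decreasing chain of sets has nonempty intersection. An invariant set $C$ that merely contains its compact limit set $L(C)$ has the same advantage. So the question becomes whether a sublevel set of $r_D$ contains its own limit set.

Consider the smallest case: $S=\mathbb N$ acts by powers of $T$, and $D=\{T^j\lambda:j\ge0\}$ is one orbit with $T^j\lambda\to\mu$ in $\tau$. Then $r_D(y)=\limsup_j\|y-T^j\lambda\|$ and $\mu\in L(D)$. Let $C_\rho=\{y\in K:r_D(y)\le\rho\}$ be nonempty and let $q\in L(C_\rho)$. Every $y\in C_\rho$ lies in $B(\mu,\rho)$ by Lemma~\ref{lem:basic}(e). Applying $T^n$ gives $T^nC_\rho\subseteq B(T^n\mu,\rho)$. The ball is convex and $\tau$-closed, so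
\begin{equation}\label{eq:model}
\|q-T^n\mu\|\le\rho\qquad\text{for all }n\ge1 .
\end{equation}
Thus $q$ is close to the orbit of the \emph{limit} $\mu$. If the orbit returns to its start, $\mu=\lambda$, then \eqref{eq:model} gives $r_D(q)\le\rho$, that is, $L(C_\rho)\subseteq C_\rho$, although nothing says that $C_\rho$ is closed. If $\mu\ne\lambda$, then \eqref{eq:model} concerns the wrong orbit. Both situations occur.

\begin{example}[the orbit does not return]\label{ex:linfty}
Let $X=\ell^\infty=(\ell^1)^*$, $\tau=w^*$ and $K=\{x:0\le x_i\le1\text{ for all }i\}$. On bounded sets $w^*$ is the topology of coordinatewise convergence, so $K$ is $w^*$-compact. Let $T(x_1,x_2,\dots)=(0,x_1,x_2,\dots)$, an isometry of $K$ into itself. Let $u_j$ be the indicator of $\{i:i\ge j\}$, so that $Tu_j=u_{j+1}$, and let $D=\{u_j:j\ge1\}$. Here $\lambda=u_1$ and $\mu=0$. For $j>n$ the coordinates of $\frac12u_n-u_j$ are $0$, $\frac12$ and $-\frac12$, so $r_D(\frac12u_n)=\frac12$, while $r_D(0)=1$. Since $\frac12u_n\to0$ weak*, the function $r_D$ is not $w^*$-lower semicontinuous and $C_{1/2}$ is not $w^*$-closed. It does not contain its limit set either: the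 first $n$ coordinates vanish on $H_n(K)$, so $L(C_{1/2})\subseteq L(K)\subseteq\{0\}$, hence $L(C_{1/2})=\{0\}$, and $0\notin C_{1/2}$.
\end{example}

\begin{example}[the orbit returns]\label{ex:cstar}
Let $X=\ell^1(\{0,1,2,\dots\})$ be the dual of the space $c$ of convergent sequences $y=(y_1,y_2,\dots)$ under $\langle x,y\rangle=x_0\lim_ny_n+\sum_{n\ge1}x_ny_n$, and let $\tau=w^*$. The set $K=\{x:x\ge0,\ \sum_nx_n=1\}$ equals $\{x:\|x\|\le1,\ \langle x,\mathbf 1\rangle=1\}$, where $\mathbf 1=(1,1,\dots)$, so it is $w^*$-compact by the Banach--Alaoglu theorem. The shift $T(x_0,x_1,\dots)=(0,x_0,x_1,\dots)$ is an isometry of $K$ into itself with no fixed point, since $Tx=x$ forces $x=0$. For the unit vectors $e_j$ we have $Te_j=e_{j+1}$ and $\langle e_j,y\rangle=y_j\to\langle e_0,y\rangle$. So the orbit $D=\{e_j:j\ge0\}$ of $\lambda=e_0$ returns to $e_0$ weak*, although $e_0$ is not fixed; nonexpansive maps need not be $w^*$-continuous.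

The coordinates $x_1,x_2,\dots$ are $w^*$-continuous and $x_1=\dots=x_{n-1}=0$ on $T^nK$. Hence $L(K)\subseteq\{e_0\}$, and $L(C)=\{e_0\}$ for every nonempty invariant $C$. A nonempty convex invariant set that contains its limit set therefore contains $e_0$, then all $e_j$, then $C_0=\operatorname{co}\{e_j:j\ge0\}$; and $C_0$ is itself such a set. This smallest set $C_0$, the finitely supported points of $K$, is not even norm closed. For $y\in K$ we have $\|y-e_j\|=2(1-y_j)\to2$, so $r_D$ is constant and equal to $2$. The same formula shows that $(e_j)_{j\ge1}$ is a diametral sequence, so (N) fails, as Theorem~\ref{thm:main} requires.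
\end{example}

Example~\ref{ex:cstar} contains the plan of the proof. A minimal set $C$ containing its limit set and a ``returning'' set $D\subseteq C$ make $r_D$ constant on $C$, and a positive constant yields a diametral sequence.

\section{A set on which the asymptotic radius is constant}\label{sec:constant}

\begin{definition}
A set $C\subseteq K$ is \emph{asymptotically closed} if it is nonempty, convex, invariant and $L(C)\subseteq C$.
\end{definition}

No topological closedness is required. The set $K$ is asymptotically closed.

\begin{lemma}\label{lem:minimal}
There is an asymptotically closed set that is minimal under inclusion.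
\end{lemma}

\begin{proof}
Let $\mathcal C$ be a nonempty chain of asymptotically closed sets and $C_\infty=\bigcap\mathcal C$. By Lemma~\ref{lem:basic}(a) the sets $L(C)$, $C\in\mathcal C$, form a chain of nonempty $\tau$-compact sets, so $\emptyset\neq\bigcap_{C\in\mathcal C}L(C)\subseteq C_\infty$. The set $C_\infty$ is convex and invariant, and $L(C_\infty)\subseteq L(C)\subseteq C$ for every $C\in\mathcal C$, so $L(C_\infty)\subseteq C_\infty$. Zorn's lemma applies.
\end{proof}

Next we need the analog of an orbit that returns. We do not look for a single returning point; a second application of Zorn's lemma produces a compact convex set $\Lambda$ whose orbit has limit set exactly $\Lambda$. For $M\subseteq K$ put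
\[
SM=\bigcup_{s\in S}sM,\qquad \hat S(M)=M\cup SM .
\]
Since $t(s(m))=(ts)(m)$, we have $t\hat S(M)\subseteq SM$ for $t\in S$; in particular $\hat S(M)$ is invariant. Also $\hat S(M)\subseteq\hat S(M')$ if $M\subseteq M'$.

\begin{lemma}\label{lem:return}
Every asymptotically closed set $C$ contains a nonempty $\tau$-compact convex set $\Lambda$ such that $D=\hat S(\Lambda)$ satisfies $D\subseteq C$ and $L(D)=\Lambda$.
\end{lemma}

\begin{proof}
Let $\mathcal M$ be the family of nonempty $\tau$-compact convex sets $M\subseteq C$ with $L(\hat S(M))\subseteq M$. It contains $L(C)$: from $L(C)\subseteq C$ and invariance we get $\hat S(L(C))\subseteq C$, hence $L(\hat S(L(C)))\subseteq L(C)$. The intersection $M_\infty$ of a nonempty chain in $\mathcal M$ is nonempty, $\tau$-compact and convex, and $L(\hat S(M_\infty))\subseteq L(\hat S(M))\subseteq M$ for all $M$ in the chain, so $M_\infty\in\mathcal M$. By Zorn's lemma $\mathcal M$ has a minimal element $\Lambda$. Put $N=L(\hat S(\Lambda))\subseteq\Lambda$, a nonempty $\tau$-compact convex set. Then $L(\hat S(N))\subseteq L(\hat S(\Lambda))=N$, so $N\in\mathcal M$ and $N=\Lambda$. Finally $\hat S(\Lambda)\subseteq C$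 because $C$ is invariant.
\end{proof}

In Example~\ref{ex:cstar}, $\Lambda=\{e_0\}$ and $D=\{e_j:j\ge0\}$. The computation that led to \eqref{eq:model} now goes through with $\Lambda$ in place of the returning point.

\begin{lemma}\label{lem:key}
Let $C$ be asymptotically closed, let $\Lambda$ and $D$ be as in Lemma~\ref{lem:return}, and let $\rho\ge0$. If $C_\rho=\{y\in C:r_D(y)\le\rho\}$ is nonempty, then it is asymptotically closed.
\end{lemma}

\begin{proof}
The set $C_\rho$ is convex and invariant by Lemma~\ref{lem:basic}(c),(d). Let $q\in L(C_\rho)$. Then $q\in L(C)\subseteq C$, and we must show $r_D(q)\le\rho$. Fix $v\in S$ and $\lambda\in\Lambda$. Since $\lambda\in L(D)$, Lemma~\ref{lem:basic}(e) gives $\|y-\lambda\|\le r_D(y)\le\rho$ for $y\in C_\rho$. As $v$ is nonexpansive, $vC_\rho\subseteq B(v(\lambda),\rho)$, and since the ball is convex and $\tau$-closed,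
\[
q\in H_v(C_\rho)\subseteq B(v(\lambda),\rho).
\]
As $v$ and $\lambda$ were arbitrary, $S\Lambda\subseteq B(q,\rho)$. For any $s\in S$ we have $sD=s\hat S(\Lambda)\subseteq S\Lambda$, so $r_D(q)\le R_{s,D}(q)\le\rho$.
\end{proof}

The proof uses $\Lambda\subseteq L(D)$ at the start and $sD\subseteq S\Lambda$ at the end. Example~\ref{ex:linfty} shows that the lemma fails for a general invariant set $D\subseteq C$.

\begin{proposition}\label{prop:constant}
There are a nonempty convex invariant set $C\subseteq K$, a nonempty invariant set $D\subseteq C$ with $L(D)\subseteq C$, and a number $\kappa\ge0$ such that $r_D(y)=\kappa$ for all $y\in C$.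
\end{proposition}

\begin{proof}
Let $C$ be a minimal asymptotically closed set, take $\Lambda=L(D)\subseteq C$ and $D$ from Lemma~\ref{lem:return}, and let $\kappa=\inf_{y\in C}r_D(y)$. For every $\rho>\kappa$ the set $C_\rho$ is nonempty, hence asymptotically closed by Lemma~\ref{lem:key}, hence equal to $C$ by minimality. So $r_D\le\rho$ on $C$ for all $\rho>\kappa$.
\end{proof}

\section{From a constant radius to a diametral sequence}\label{sec:sequence}

Fix $C$, $D$ and $\kappa$ as in Proposition~\ref{prop:constant}. Constancy of $r_D$ says that points far out in $D$ can be found at distance almost $\kappa$ from any given point of $C$. Choosing such points one after another gives a sequence $(w_j)$ in which each term is at distance almost $\kappa$ from the convex hull of its predecessors. Two things separate this from a diametral sequence. First, the mutual distances may exceed $\kappa$ slightly, so the diameter of the hull may exceed the limit $\kappa$ of the distances. Second, the $\tau$-closed hull may contain points outside the norm closed hull, and we have no direct lower bound for the distance from such a point to $w_j$. Both are repaired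 with the help of one point $p\in C$ at which the candidates $w_j$ accumulate: we shrink toward $p$ to fix the diameter, and we force $w_j\to p$ along enough functionals to describe the hull.

\begin{lemma}\label{lem:p}
There is $p\in C$ such that for every $\tau$-neighborhood $V$ of $p$, every finite nonempty $F\subseteq C$ and every $\varepsilon>0$ there is $z\in D\cap V$ with
\begin{equation}\label{eq:equi}
\bigl|\,\|y-z\|-\kappa\,\bigr|\le\varepsilon\qquad\text{for all }y\in\operatorname{co}F .
\end{equation}
\end{lemma}

\begin{proof}
For finite nonempty $A\subseteq S$, $F\subseteq C$ and $\varepsilon>0$ let $Z(A,F,\varepsilon)$ be the set of $z\in D\cap\bigcap_{a\in A}H_a(D)$ that satisfy \eqref{eq:equi}.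

We show first that $Z(A,F,\varepsilon)\ne\emptyset$. The lower bound is needed for all of $\operatorname{co}F$ with one $z$, and it suffices to secure it at the barycenter. Let $F=\{y_1,\dots,y_n\}$ and $\delta=\varepsilon/(2n)$. By Lemma~\ref{lem:basic}(b) there is $c\in S$ with $H_c(D)\subseteq H_a(D)$ for $a\in A$ and $R_{c,D}(y_k)\le\kappa+\delta$ for all $k$. The point $m=\frac1n\sum_ky_k$ lies in $C$, so $R_{c,D}(m)\ge r_D(m)=\kappa$, and there is $z\in cD$ with $\|m-z\|\ge\kappa-\delta$. This $z$ lies in $D$ and in each $H_a(D)$, $a\in A$. Let $y=\sum_k\alpha_ky_k$ be a convex combination. Then $\|y-z\|\le\kappa+\delta$. Moreover $m=\frac1ny+\sum_k\frac{1-\alpha_k}ny_k$ is a convex combination in which the last $n$ weights add up to $\frac{n-1}n$, so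
\[
\kappa-\delta\le\|m-z\|\le\tfrac1n\|y-z\|+\tfrac{n-1}n(\kappa+\delta).
\]
Hence $\|y-z\|\ge n(\kappa-\delta)-(n-1)(\kappa+\delta)=\kappa-(2n-1)\delta\ge\kappa-\varepsilon$.

Since $Z(A\cup A',F\cup F',\min\{\varepsilon,\varepsilon'\})\subseteq Z(A,F,\varepsilon)\cap Z(A',F',\varepsilon')$, the $\tau$-closures of these sets have the finite intersection property in the compact set $K$. Let $p$ be a common point. Then $p\in H_a(D)$ for every $a\in S$, so $p\in L(D)\subseteq C$, and every $\tau$-neighborhood of $p$ meets every $Z(A,F,\varepsilon)$.
\end{proof}

The inclusion $L(D)\subseteq C$ matters: because $p\in C$, the point $p$ may itself be put into $F$.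

The next lemma describes the $\tau$-closed hull of a sequence as it is seen by functionals along which the sequence converges. In a limit of convex combinations some mass may escape to infinity, and that mass is placed at the limit point.

\begin{lemma}\label{lem:hull}
Let $(v_i)$ be a sequence in $K$, let $q\in K$, and let $E\subseteq\Gamma$ be such that $e(v_i)\to e(q)$ for every $e\in E$. For every $x\in\overline{\operatorname{co}}^{\,\tau}\{v_i\}$ there are $\alpha_i\ge0$ with $\sum_i\alpha_i\le1$ such that the norm convergent sum
\[
x'=q+\sum_{i\ge1}\alpha_i(v_i-q)
\]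
satisfies $e(x)=e(x')$ for all $e\in E$. The partial sums $q+\sum_{i\le n}\alpha_i(v_i-q)$ lie in $\operatorname{co}\{q,v_1,\dots,v_n\}$.
\end{lemma}

\begin{proof}
Write $x$ as the $\tau$-limit of a net $x^\gamma=\sum_i\alpha_i^\gamma v_i$ of finite convex combinations. By Tychonoff's theorem applied to $[0,1]^{\mathbb N}$ we may pass to a subnet with $\alpha_i^\gamma\to\alpha_i$ for each $i$. Then $\sum_{i\le n}\alpha_i\le1$ for all $n$. This gives the last assertion, and the series converges absolutely because $K$ is bounded. Let $e\in E$ and $a_i=e(v_i-q)\to0$. Then $e(x^\gamma-q)=\sum_i\alpha_i^\gamma a_i$, and $e(x'-q)=\sum_i\alpha_ia_i$ because $e$ is norm continuous. For each $n$,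
\[
|e(x^\gamma)-e(x')|\le\sum_{i\le n}|\alpha_i^\gamma-\alpha_i|\,|a_i|+2\sup_{i>n}|a_i| .
\]
Since $e$ is $\tau$-continuous, the limit in $\gamma$ gives $|e(x)-e(x')|\le2\sup_{i>n}|a_i|$. Let $n\to\infty$.
\end{proof}

\begin{proposition}\label{prop:diametral}
If $\kappa>0$, then $C$ contains a diametral sequence.
\end{proposition}

\begin{proof}
Let $p$ be as in Lemma~\ref{lem:p}. We cannot expect a \emph{sequence} of points $z$ as in that lemma to converge to $p$ in $\tau$, because $\tau$ need not be metrizable on $K$. But convergence along countably many functionals can be arranged, and countably many functionals suffice to norm the separable space spanned by the sequence. The points and the functionals are therefore chosen together.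

\emph{Step 1: the points $w_j$ and the functionals.} Let $\eta_j=2^{-j}$ and $\varepsilon_j=\frac12\kappa\eta_j^2$. Put $E_0=\{0\}\subseteq\Gamma$. Suppose that $j\ge1$ and that $w_1,\dots,w_{j-1}\in C$ and $E_{j-1}$ are chosen. Let $F_j=\{p,w_1,\dots,w_{j-1}\}\subseteq C$ and choose a finite set $E_j$ with $E_{j-1}\subseteq E_j\subseteq\Gamma$ and
\begin{equation}\label{eq:Ej}
\max_{e\in E_j}|e(x)|\ge(1-\tfrac1j)\|x\|\qquad(x\in\operatorname{span}F_j).
\end{equation}
To do so, cover the compact unit sphere of $\operatorname{span}F_j$ by finitely many balls of radius $\frac1{2j}$ centered at unit vectors $x_l$, and use \eqref{eq:norming} to pick $e_l\in\Gamma$ with $|e_l(x_l)|\ge1-\frac1{2j}$; then $|e_l|\ge1-\frac1j$ on the $l$th ball. The set $\{x:|e(x-p)|\le\frac1j\text{ for }e\in E_j\}$ is a $\tau$-neighborhood of $p$, so Lemma~\ref{lem:p} gives $w_j\in D\subseteq C$ with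
\begin{equation}\label{eq:wj}
|e(w_j-p)|\le\tfrac1j\quad(e\in E_j),\qquad \bigl|\,\|y-w_j\|-\kappa\,\bigr|\le\varepsilon_j\quad(y\in\operatorname{co}F_j).
\end{equation}
Let $E=\bigcup_jE_j$ and let $X_0$ be the norm closed span of $\{p,w_1,w_2,\dots\}$. Then
\begin{equation}\label{eq:E}
\sup_{e\in E}|e(x)|=\|x\|\quad(x\in X_0),\qquad e(w_j)\to e(p)\quad(e\in E).
\end{equation}
Indeed, a point of the span lies in $\operatorname{span}F_j$ for all large $j$, so the first identity holds on the span by \eqref{eq:Ej}, and it extends to $X_0$ because both sides are $1$-Lipschitz. The second holds by \eqref{eq:wj} because each $e\in E$ lies in $E_j$ for all large $j$.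

\emph{Step 2: shrinking toward $p$.} Put
\[
v_j=\eta_jp+(1-\eta_j)w_j\in C,\qquad W=\overline{\operatorname{co}}^{\,\tau}\{v_j:j\ge1\}\subseteq K .
\]
We claim that $\|v_j-v_i\|\le\kappa$ for all $i,j$. Let $i<j$. Then $v_i\in\operatorname{co}\{p,w_i\}\subseteq\operatorname{co}F_j$, so $\|w_j-v_i\|\le\kappa+\varepsilon_j$ by \eqref{eq:wj}. Also $p\in F_i$, so $\|p-v_i\|=(1-\eta_i)\|p-w_i\|\le(1-\eta_i)(\kappa+\varepsilon_i)$. From $v_j-v_i=(1-\eta_j)(w_j-v_i)+\eta_j(p-v_i)$ we obtain
\begin{align*}
\|v_j-v_i\|&\le(1-\eta_j)(\kappa+\varepsilon_j)+\eta_j(1-\eta_i)(\kappa+\varepsilon_i)\\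
&\le\kappa(1-\eta_i\eta_j)+\varepsilon_j+\eta_j\varepsilon_i .
\end{align*}
The gain $\kappa\eta_i\eta_j$ absorbs the errors: $\varepsilon_j=\frac12\kappa\eta_j^2\le\frac12\kappa\eta_i\eta_j$ because $\eta_j\le\eta_i$, and $\eta_j\varepsilon_i=\frac12\kappa\eta_i^2\eta_j\le\frac12\kappa\eta_i\eta_j$. This proves the claim.

Since balls are convex and $\tau$-closed, $W\subseteq B(v_i,\kappa)$ for every $i$. Hence for $x\in W$ all $v_i$ lie in $B(x,\kappa)$, and so $W\subseteq B(x,\kappa)$. Thus $\operatorname{diam}W\le\kappa$.

\emph{Step 3: the lower bound $\liminf_j\|x-v_j\|\ge\kappa$ for $x\in W$.} For $e\in E$ we have $e(v_i-p)=(1-\eta_i)e(w_i-p)\to0$ by \eqref{eq:E}. Lemma~\ref{lem:hull} with $q=p$ gives a point $x'\in X_0$ with $e(x)=e(x')$ for all $e\in E$, which is the norm limit of points $y_n\in\operatorname{co}\{p,v_1,\dots,v_n\}$. Since $E\subseteq\Gamma$ and $x'-v_j\in X_0$, \eqref{eq:E} gives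
\[
\|x-v_j\|\ge\sup_{e\in E}|e(x-v_j)|=\sup_{e\in E}|e(x'-v_j)|=\|x'-v_j\| .
\]
For $j>n$ we have $y_n\in\operatorname{co}\{p,w_1,\dots,w_n\}\subseteq\operatorname{co}F_j$ and $\|w_j-v_j\|=\eta_j\|w_j-p\|$, so by \eqref{eq:wj}
\[
\|y_n-v_j\|\ge\|y_n-w_j\|-\eta_j\|w_j-p\|\ge\kappa-\varepsilon_j-\eta_j(\kappa+\varepsilon_j),
\]
and the right side tends to $\kappa$ as $j\to\infty$. Therefore $\liminf_j\|x-v_j\|\ge\kappa-\|x'-y_n\|$ for every $n$, and the bound follows.

Steps 2 and 3 give $\lim_j\|x-v_j\|=\kappa$ for every $x\in W$. As $v_j\in W$, this also gives $\operatorname{diam}W\ge\kappa$, so $\operatorname{diam}W=\kappa>0$ and $(v_j)$ is diametral.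
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Take $C$, $D$, $\kappa$ from Proposition~\ref{prop:constant}. By (N) and Proposition~\ref{prop:diametral}, $\kappa=0$. Let $y,y'\in C$ and $\varepsilon>0$. Lemma~\ref{lem:basic}(b) gives $c\in S$ with $R_{c,D}(y)\le\varepsilon$ and $R_{c,D}(y')\le\varepsilon$. Any point of $cD$ is within $\varepsilon$ of both, so $\|y-y'\|\le2\varepsilon$. Hence $C$ is a single point, and it is fixed by $S$ because $C$ is invariant.
\end{proof}

Condition (N) entered only in this last step. Nonexpansiveness was used in Lemma~\ref{lem:basic}(d) and in Lemma~\ref{lem:key}, to move balls along the action, and no map $u\mapsto s(u)$ was ever required to be $\tau$-continuous.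

\section{Convergent sequences and retractions}\label{sec:complements}

\begin{proof}[Proof of Theorem~\ref{thm:complements}(a)]
Let $(v_j)$ be a diametral sequence in $K$ with hull $W$ and $d=\operatorname{diam}W$. By sequential compactness it has a $\tau$-convergent subsequence $(v_{j_k})$. Let $W'=\overline{\operatorname{co}}^{\,\tau}\{v_{j_k}\}\subseteq W$. For $x\in W'$ we have $\lim_k\|x-v_{j_k}\|=d$. This gives $\operatorname{diam}W'\ge d$, and $\operatorname{diam}W'\le d$ because $W'\subseteq W$. So $(v_{j_k})$ is a $\tau$-convergent diametral sequence, which proves the first assertion.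

Now let $X=Y^*$, $\tau=w^*$, and let $v_j\to q$ weak* in $K$. Put $W=\overline{\operatorname{co}}^{\,w^*}\{v_j\}$ and $W_1=\overline{\operatorname{co}}^{\,\|\cdot\|}(\{v_j\}\cup\{q\})$. The set $W$ is convex, contains $q$ and all $v_j$, and is norm closed because it is $w^*$-closed; so $W_1\subseteq W$. Conversely, let $x\in W$ and apply Lemma~\ref{lem:hull} with $E=\Gamma$. Since $\Gamma$ separates points by \eqref{eq:norming}, $x=x'$, which is a norm limit of points of $\operatorname{co}(\{v_j\}\cup\{q\})$. So $W=W_1$. This set is $w^*$-compact and convex, and it is norm separable since the rational convex combinations are dense. If all such sets of positive diameter have nondiametral points, then no $w^*$-convergent sequence in $K$ is diametral, and (N) holds by the first assertion.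
\end{proof}

\begin{example}\label{ex:c0}
Let $X=\ell^1=c_0^*$ and let $K$ be nonempty, bounded, convex and $w^*$-compact. On bounded sets weak* convergence is coordinatewise convergence, so a diagonal argument shows that $K$ is $w^*$-sequentially compact. Let $P_N$ be the projection onto the first $N$ coordinates and $Q_N=I-P_N$. Splitting each norm as $\|P_N\,\cdot\|+\|Q_N\,\cdot\|$ gives
\[
\bigl|\,\|a-u\|-\|a\|-\|u\|\,\bigr|\le2\|P_Nu\|+2\|Q_Na\| .
\]
Hence $\|x-v_j\|-\|x-q\|-\|v_j-q\|\to0$ whenever $v_j\to q$ weak*. If such a sequence were diametral with hull $W$ of diameter $d$, then $q\in W$ would give $\|v_j-q\|\to d$, and so $d=\|x-q\|+d$ for all $x\in W$. Then $W=\{q\}$, contrary to $d>0$. So $K$ satisfies (N) and Theorem~\ref{thm:main} applies. Comparison with Example~\ref{ex:cstar} shows that the property depends on the predual and not only on the space $\ell^1$.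
\end{example}

The proof of part (b) follows Bruck's method: among the nonexpansive maps that fix $\operatorname{Fix}(S)$ pointwise, one that contracts distances as much as possible must be a retraction.

\begin{proof}[Proof of Theorem~\ref{thm:complements}(b)]
Let $\mathcal F=\operatorname{Fix}(S)$, which is nonempty by Theorem~\ref{thm:main}, and let $\mathcal N$ be the set of nonexpansive maps $f\colon K\to K$ with $f(x)=x$ for $x\in\mathcal F$. It is convex, closed under composition, and contains the identity. Regard it as a subset of the product $(K,\tau)^K$, which is compact by Tychonoff's theorem. For fixed $x,y\in K$ and $\rho\ge0$ the condition $\|f(x)-f(y)\|\le\rho$ defines a closed subset, because $f\mapsto f(x)-f(y)$ is continuous into $(X,\tau)$ and $B(0,\rho)$ is $\tau$-closed. The condition $f(x)=x$ defines a closed subset because $\tau$ is Hausdorff. So $\mathcal N$ is compact.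

Write $g\preceq f$ if $\|g(x)-g(y)\|\le\|f(x)-f(y)\|$ for all $x,y\in K$. This relation is reflexive and transitive. The sets $\{g\in\mathcal N:g\preceq f\}$ are nonempty and closed, and they are nested when $f$ runs through a chain, so by compactness every chain has a lower bound. Zorn's lemma, applied to the classes of the equivalence ``$g\preceq f$ and $f\preceq g$'', gives $f\in\mathcal N$ such that $g\in\mathcal N$ and $g\preceq f$ imply $f\preceq g$.

Fix $x\in K$ and let $K_x=\{g(f(x)):g\in\mathcal N\}$. It is the image of $\mathcal N$ under the continuous affine map $g\mapsto g(f(x))$, so it is nonempty, $\tau$-compact and convex. It is invariant, since for $t\in S$ and $g\in\mathcal N$ the map $u\mapsto t(g(u))$ is nonexpansive and fixes $\mathcal F$ pointwise. The set $K_x$ inherits (N), so Theorem~\ref{thm:main}, applied to the action on $K_x$, gives $g\in\mathcal N$ with $z:=g(f(x))\in\mathcal F$. Now $g\circ f\in\mathcal N$, and $g\circ f\preceq f$ because $g$ is nonexpansive. By the choice of $f$ we have $f\preceq g\circ f$, and since $f(z)=z=g(z)$,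
\[
\|f(x)-z\|=\|f(x)-f(z)\|\le\|g(f(x))-g(f(z))\|=\|z-z\|=0 .
\]
Thus $f(x)=z\in\mathcal F$ for every $x\in K$, and $f$ is a nonexpansive retraction of $K$ onto $\operatorname{Fix}(S)$.
\end{proof}

\begin{thebibliography}{9}
\bibitem{AFA}
Ann. Funct. Anal. \textbf{7} (2016), no.~1, 127--135, doi:10.1215/20088752-3428140, ISSN 2008-8752 (electronic), \texttt{https://projecteuclid.org/download/pdfview\_1/euclid.afa/1448591840}.
\end{thebibliography}
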